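\title{Worst-case GMRES for normal matrices: a counterexample to the $4/\pi$ bound and the growth of the best constant}

\begin{abstract}
For a nonsingular normal matrix with $n$ distinct eigenvalues, the worst-case GMRES residual norm at step $k$ is the least maximum modulus, on the spectrum, of a polynomial $p$ of degree at most $k$ with $p(0)=1$. On a set of $k+1$ eigenvalues the same problem has an explicit solution, and the best such set gives a lower bound $B$. It has been conjectured that the residual norm never exceeds $\frac{4}{\pi}B$. We disprove this with nine explicit eigenvalues and $k=4$. The best constant $C(n,k)$ is at least $4/3$ for all $k\ge4$, $n\ge k+5$, and at least $(3q/8)^{\gamma}$, where $q=\min(k,n-k)$ and $\gamma=\log_4\frac{1+\sqrt2}{2}$, so no absolute constant is possible. In the other direction, $C(n,k)\le\sqrt{\min(n-k,k+1)}$.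
\end{abstract}

\section{The problem and the results}

Let $\mathcal{P}_k$ be the space of complex polynomials of degree at most $k$, and let $\pi_k=\{p\in\mathcal{P}_k: p(0)=1\}$. Let $A\in\mathbb{C}^{n\times n}$ be nonsingular. Step $k$ of GMRES for the system $Ax=b$, started at $0$, chooses $x$ in the span of $b,Ab,\dots,A^{k-1}b$ so that the Euclidean norm of the residual $b-Ax$ is minimal. The available residuals are exactly the vectors $p(A)b$ with $p\in\pi_k$, so the worst residual norm over all unit right-hand sides is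
\[
\psi_k(A)=\max_{\|b\|=1}\ \min_{p\in\pi_k}\|p(A)b\|.
\]
For a finite set $S\subset\mathbb{C}$ write $\|p\|_S=\max_{\lambda\in S}|p(\lambda)|$, and for $S\subset\mathbb{C}\setminus\{0\}$ put
\[
M_k(S)=\min_{p\in\pi_k}\|p\|_S .
\]
If $A$ is normal with $n$ distinct eigenvalues forming the set $L$, it is known that $\psi_k(A)=M_k(L)$; a short proof is recalled in Remark~\ref{rem:gmres}. Every set $L$ of $n$ distinct nonzero numbers is the spectrum of a diagonal matrix, so what follows concerns such sets only. Throughout, $1\le k\le n-1$.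

The number $M_k(S)$ can only grow when $S$ grows, so each subset $S\subseteq L$ gives a lower bound for $M_k(L)$. If $|S|\le k$ this bound is $0$, because $\prod_{\lambda\in S}(1-z/\lambda)$ lies in $\pi_k$. The first useful size is $|S|=k+1$, and there the value is known explicitly:
\begin{equation}\label{eq:explicit}
\frac{1}{M_k(S)}=\sum_{\lambda\in S}\ \prod_{\mu\in S\setminus\{\lambda\}}\frac{|\mu|}{|\mu-\lambda|}\qquad(|S|=k+1).
\end{equation}
The best lower bound that this formula can give is
\[
B_k(L)=\max\{M_k(S): S\subseteq L,\ |S|=k+1\},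
\]
and the question is how much it can lose. It is known (Liesen and Tich\'y) that
\begin{equation}\label{eq:LT}
B_k(L)\le M_k(L)\le\sqrt{(k+1)(n-k)}\,B_k(L).
\end{equation}
The conjecture stated in \cite{talk} is that the factor can be replaced by an absolute constant:
\begin{equation}\label{eq:conj}
M_k(L)\le\frac4\pi\,B_k(L)\qquad\text{for all $n$, all $L$ with $|L|=n$, and all $1\le k\le n-1$.}
\end{equation}
The simplest cases point toward \eqref{eq:conj}. For $k=n-1$ the only admissible subset is $L$ itself, so $M_k(L)=B_k(L)$. The same equality holds for every $k$ when $L$ is real (Remark~\ref{rem:real}). For the $n$th roots of unity and $k=n-2$ the ratio $M_k(L)/B_k(L)$ stays below $4/\pi$ and tends to $4/\pi$ as $n\to\infty$ (Example~\ref{ex:roots}).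

Put
\[
R_k(L)=\frac{M_k(L)}{B_k(L)},\qquad C(n,k)=\sup\{R_k(L): L\subset\mathbb{C}\setminus\{0\},\ |L|=n\}.
\]

\begin{theorem}\label{thm:nine}
Let $\omega=e^{2\pi i/3}$, $\varepsilon=\frac1{100}$ and
\[
L=\{\lambda\in\mathbb{C}:\ \lambda^3\in\{1+\varepsilon,\ 1+\varepsilon\omega,\ 1+\varepsilon\omega^2\}\}.
\]
Then $|L|=9$ and $R_4(L)>1.29>1.2733>4/\pi$. In particular, \eqref{eq:conj} is false.
\end{theorem}

\begin{theorem}\label{thm:lower}
\begin{itemize}
\item[(a)] $C(n,k)\ge\frac43>\frac4\pi$ for all $k\ge4$ and $n\ge k+5$.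
\item[(b)] Let $1\le k\le n-1$, $q=\min(k,n-k)$ and $\gamma=\log_4\frac{1+\sqrt2}{2}\approx0.1358$. Then $C(n,k)\ge(3q/8)^{\gamma}$. In particular, $\sup_{n,k}C(n,k)=\infty$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:upper}
$C(n,k)\le\sqrt{\min(n-k,\,k+1)}$ for all $1\le k\le n-1$.
\end{theorem}

Theorem~\ref{thm:upper} improves the upper bound in \eqref{eq:LT}. Together with Theorem~\ref{thm:lower}(b) it gives $(3q/8)^\gamma\le C(n,k)\le\sqrt{q+1}$, so $C(n,k)$ stays bounded along a family of pairs $(n,k)$ if and only if $\min(k,n-k)$ does. We do not determine the exact growth exponent of $C(n,k)$, nor whether the bound $4/\pi$ holds in general when $k\le3$ or $n-k\le4$.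

The lower bounds rest on one observation: the loss that occurs for roots of unity can be compounded, by replacing each root of unity with a small copy of a set that is already bad. Section~\ref{sec:nine} does this once, with explicit constants, and Section~\ref{sec:growth} iterates it. The upper bound (Section~\ref{sec:upper}) passes to the dual problem and selects $k+1$ points by an averaging argument with determinants as weights.

\section{Sets of $k+1$ points and roots of unity}\label{sec:basic}

Two normalizations will occur, $p(0)=1$ and leading coefficient $1$. The following lemma treats both. For a set $S$ of $k+1$ points and $x\in S$ let $\ell^S_x(z)=\prod_{y\in S\setminus\{x\}}\frac{z-y}{x-y}$ be the Lagrange basis polynomial. Every $p\in\mathcal{P}_k$ equals $\sum_{x\in S}p(x)\ell_x^S$, and the values $p(x)$, $x\in S$, can be prescribed arbitrarily.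

\begin{lemma}\label{lem:functional}
Let $\varphi\ne0$ be a linear functional on $\mathcal{P}_k$, let $X\subset\mathbb{C}$ be finite with $|X|\ge k+1$, and let $E_\varphi(X)=\min\{\|p\|_X: p\in\mathcal{P}_k,\ \varphi(p)=1\}$.
\begin{itemize}
\item[(a)] The set $\{p\in\mathcal{P}_k:\|p\|_X\le1\}$ is compact, and $1/E_\varphi(X)=\max\{|\varphi(p)|: p\in\mathcal{P}_k,\ \|p\|_X\le1\}$. In particular $E_\varphi(X)>0$.
\item[(b)] If $|X|=k+1$, then $1/E_\varphi(X)=\sum_{x\in X}|\varphi(\ell^X_x)|$.
\end{itemize}
\end{lemma}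

\begin{proof}
(a) A nonzero $p\in\mathcal{P}_k$ has at most $k$ zeros, so $\|\cdot\|_X$ is a norm on the finite-dimensional space $\mathcal{P}_k$ and its unit ball is compact. Let $\nu>0$ be the maximum of $|\varphi|$ on the ball, attained at $p_0$. If $\varphi(p)=1$, then $1\le\nu\|p\|_X$; and $p=p_0/\varphi(p_0)$ has $\varphi(p)=1$ and $\|p\|_X\le1/\nu$.

(b) We have $\varphi(p)=\sum_{x}p(x)\varphi(\ell^X_x)$, and the values $p(x)$ range independently over the unit disk. The maximum modulus of the sum is $\sum_x|\varphi(\ell_x^X)|$.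
\end{proof}

For $\varphi(p)=p(0)$ we have $E_\varphi=M_k$ and $\ell^S_\lambda(0)=\prod_{\mu\ne\lambda}\mu/(\mu-\lambda)$, so part (b) is formula \eqref{eq:explicit}.

Let $\Omega_d=\{\zeta\in\mathbb{C}:\zeta^d=1\}$, $d\ge2$. We use two facts. First, $\frac1d\sum_{\zeta\in\Omega_d}\zeta^{i}$ is $1$ if $d$ divides $i$ and $0$ otherwise. Second, differentiating $z^d-1=\prod_{\zeta'}(z-\zeta')$ at $z=\zeta$ gives
\begin{equation}\label{eq:prod}
\prod_{\zeta'\in\Omega_d\setminus\{\zeta\}}|\zeta-\zeta'|=d\qquad(\zeta\in\Omega_d).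
\end{equation}
The constant that governs all our lower bounds is the mean distance from a fixed $\zeta_0\in\Omega_d$ to the points of $\Omega_d$,
\begin{equation}\label{eq:kappa}
\kappa_d=\frac1d\sum_{\zeta\in\Omega_d}|\zeta-\zeta_0|=\frac2d\sum_{j=0}^{d-1}\sin\frac{\pi j}{d}=\frac2d\cot\frac{\pi}{2d}.
\end{equation}
For the last step sum the geometric series: $\sum_{j=0}^{d-1}e^{i\pi j/d}=2/(1-e^{i\pi/d})=1+i\cot\frac{\pi}{2d}$. Thus $\kappa_2=1$, $\kappa_3=2/\sqrt3$ and $\kappa_4=\frac{1+\sqrt2}2$. Since $\cot x<1/x$ on $(0,\pi/2)$ and $x\cot x\to1$ as $x\to0$, we have $\kappa_d<4/\pi$ and $\kappa_d\to4/\pi$.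

\begin{example}\label{ex:roots}
Let $L=\Omega_d$, $d\ge3$, and $k=d-2$. For $p\in\pi_k$ the mean of $p$ over $\Omega_d$ is $p(0)=1$, so $\|p\|_L\ge1$; and $p=1$ gives equality. Hence $M_k(L)=1$. A subset with $k+1$ points has the form $S=\Omega_d\setminus\{\zeta_0\}$, and by \eqref{eq:prod} the term of $\zeta\in S$ in \eqref{eq:explicit} is $|\zeta-\zeta_0|/d$. So $1/M_k(S)=\kappa_d$ for every such $S$, and $R_{d-2}(\Omega_d)=\kappa_d$.
\end{example}

Thus no constant below $4/\pi$ could serve in \eqref{eq:conj}, and the conjecture says that this family is asymptotically the worst. The source of the loss is visible. With all $d$ points available, $p(0)$ is recovered from the values $p(\zeta)$ by the positive weights $1/d$. With $\zeta_0$ forbidden, one takes the mean of $(1-z/\zeta_0)p(z)$, which has degree at most $d-1$, and finds the weights $(1-\zeta/\zeta_0)/d$. These still add up to $1$, but they are not positive, and their moduli add up to $\kappa_d$.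

\section{Nine points}\label{sec:nine}

One layer of rotational symmetry loses a factor $\kappa_d<4/\pi$. But $\kappa_3^2=4/3>4/\pi$, so two layers suffice if the losses multiply. We therefore replace each cube root of unity by a small triangle. Taking the preimage of the triangle $1+\varepsilon\Omega_3$ under $z\mapsto z^3$ does this and keeps the invariance $\omega L=L$, on which the averaging of Example~\ref{ex:roots} depends (Figure~\ref{fig:nine}). The polynomial $1-z^3$ has modulus exactly $\varepsilon$ on $L$, and averaging will show that nothing of degree $4$ does much better. The degree is chosen as in Example~\ref{ex:roots}: with $k+1=5$ points, the balanced choice of two points per cluster is out of reach by exactly one point.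

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\draw[gray] (0,0) circle (1);
\draw (-0.05,0)--(0.05,0) (0,-0.05)--(0,0.05);
\node[below right] at (0,0) {$0$};
\foreach \x/\y in {0/120,0/240,120/120,120/240,240/0}
  \fill[rotate=\x] (1,0) ++(\y:0.2) circle (1.4pt);
\foreach \x/\y in {0/0,120/0,240/120,240/240}
  \draw[rotate=\x,fill=white] (1,0) ++(\y:0.2) circle (1.4pt);
\node at (0:1.45) {$1$};
\node at (120:1.45) {$\omega$};
\node at (240:1.45) {$\omega^2$};
\end{tikzpicture}
\caption{The nine solutions of $\lambda^3\in\{1+\varepsilon,1+\varepsilon\omega,1+\varepsilon\omega^2\}$, drawn schematically with the clusters much enlarged. They form three small triangles near the cube roots of unity $1,\omega,\omega^2$ on the unit circle. The filled points are a five-point subset that meets the clusters in $2$, $2$ and $1$ points.}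
\label{fig:nine}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:nine}]
The three numbers $1+\varepsilon\omega^b$ are distinct and nonzero, so $L$ consists of the nine nonzero points $\omega^a(1+\varepsilon\omega^b)^{1/3}$, $a,b\in\{0,1,2\}$, with the principal root. The three points with a given $a$ form \emph{cluster} $a$.

\emph{Lower bound for $M_4(L)$.} Let $p\in\pi_4$ and $\tilde p(z)=\frac13\sum_{a=0}^2p(\omega^az)$. Since $\omega L=L$, we have $\|\tilde p\|_L\le\|p\|_L$. Averaging removes every monomial $z^i$ with $3\nmid i$, so $\tilde p(z)=1-\alpha z^3$ for some $\alpha\in\mathbb{C}$. The values of $\tilde p$ on $L$ are $(1-\alpha)-\alpha\varepsilon\omega^b$. In the mean of their squared moduli the mixed terms cancel, because $1+\omega+\omega^2=0$. Hence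
\[
\|p\|_L^2\ \ge\ \frac13\sum_{b=0}^2|(1-\alpha)-\alpha\varepsilon\omega^b|^2=|1-\alpha|^2+\varepsilon^2|\alpha|^2\ \ge\ \frac{\varepsilon^2}{1+\varepsilon^2},
\]
where the last step is the Cauchy--Schwarz inequality $1\le(|1-\alpha|+|\alpha|)^2\le(1+\varepsilon^{-2})(|1-\alpha|^2+\varepsilon^2|\alpha|^2)$. So $M_4(L)\ge\varepsilon/\sqrt{1.0001}>0.9999\,\varepsilon$.

\emph{Distances.} To bound $B_4(L)$ from above we bound the terms of \eqref{eq:explicit} from below, which requires lower bounds for moduli and upper bounds for distances. Put $\eta=1-(1-\varepsilon)^{1/3}$. Since $0.9966^3<0.99$, we have $\eta<0.0034$, and so $2\eta/\sqrt3<0.004$.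
\begin{itemize}
\item[(i)] Every $\lambda\in L$ has $|\lambda|\ge(1-\varepsilon)^{1/3}=1-\eta$.
\item[(ii)] Points of different clusters have distance at most $\sqrt3+2\eta<1.004\sqrt3$. Indeed, $1-(1-x)^{1/3}=\sum_{j\ge1}a_jx^j$ for $|x|<1$ with all $a_j\ge0$, so $|(1+u)^{1/3}-1|\le\sum_ja_j|u|^j=\eta$ for $|u|=\varepsilon$. Each point of cluster $a$ is thus within $\eta$ of $\omega^a$, and $|\omega^a-\omega^{a'}|=\sqrt3$ for $a\ne a'$.
\item[(iii)] Points of the same cluster have distance at most $\frac{\varepsilon}{\sqrt3}(1-\eta)^{-2}$. Indeed, on the convex disk $|\zeta-1|\le\varepsilon$ the derivative of $\zeta^{1/3}$ has modulus at most $\frac13(1-\varepsilon)^{-2/3}=\frac13(1-\eta)^{-2}$, and the points $1+\varepsilon\omega^b$ have mutual distance $\sqrt3\,\varepsilon$.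
\end{itemize}

\emph{Upper bound for $B_4(L)$.} Let $S\subset L$, $|S|=5$. Each cluster has three points, so the numbers of points of $S$ in the clusters are, up to order, $(2,2,1)$, $(3,1,1)$ or $(3,2,0)$.

In type $(2,2,1)$, take one of the four points in a doubly occupied cluster. Of the other four points of $S$, one is in the same cluster and three are not. By (i)--(iii) and Bernoulli's inequality $(1-\eta)^6\ge1-6\eta>0.9796$, its term in \eqref{eq:explicit} is at least
\[
(1-\eta)^4\cdot\frac{\sqrt3\,(1-\eta)^2}{\varepsilon}\cdot\frac1{(1.004\sqrt3)^3}=\frac{1}{3\varepsilon}\cdot\frac{(1-\eta)^6}{1.004^3}>\frac1{3\varepsilon}\cdot\frac{0.9796}{1.004^3}>\frac{0.9679}{3\varepsilon}.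
\]
The four terms add up to more than $1.2905/\varepsilon$, so $M_4(S)<\varepsilon/1.2905<0.775\,\varepsilon$.

In types $(3,1,1)$ and $(3,2,0)$, take a point of the fully occupied cluster. Two of the other points of $S$ are in the same cluster and two are not. With $(1-\eta)^8\ge1-8\eta>0.9728$, its term alone is at least
\[
(1-\eta)^4\cdot\frac{3(1-\eta)^4}{\varepsilon^2}\cdot\frac1{(1.004\sqrt3)^2}>\frac{0.9728}{1.004^2\,\varepsilon^2}>\frac{0.96}{\varepsilon^2}=\frac{96}{\varepsilon},
\]
so $M_4(S)<\varepsilon/96<0.775\,\varepsilon$.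

Hence $B_4(L)<0.775\,\varepsilon$ and $R_4(L)>0.9999/0.775>1.29>1.2733>4/\pi$.
\end{proof}

To leading order in $\varepsilon$, the four terms of type $(2,2,1)$ add up to $4\cdot\frac{\sqrt3}{\varepsilon}\cdot\frac{1}{3\sqrt3}$. The distances inside a cluster contribute $2\cdot\frac{\sqrt3}{\varepsilon}=\frac{3\kappa_3}{\varepsilon}$, from two points per cluster. The distances between clusters contribute $2\cdot\frac1{3\sqrt3}=\frac{\kappa_3}{3}$, from two clusters. The product is $\kappa_3^2/\varepsilon$: one factor $\kappa_3$ from each layer.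

\section{Unbounded growth}\label{sec:growth}

\subsection*{The monic problem}
To iterate the construction we must shrink a bad set and move it next to a root of unity. The condition $p(0)=1$ singles out the origin and does not survive this. We therefore work with the normalization that does. For a finite set $X\subset\mathbb{C}$ and $0\le k\le|X|-1$ let
\[
\tau_k(X)=\min\{\|P\|_X: P\text{ monic of degree }k\},\qquad \beta_k(X)=\max_{S\subseteq X,\ |S|=k+1}\tau_k(S),
\]
\[
\Gamma(n,k)=\sup_{|X|=n}\frac{\tau_k(X)}{\beta_k(X)}\ \ge1 .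
\]
This is the problem of Lemma~\ref{lem:functional} for $\varphi=\mathrm{lc}_k$, the coefficient of $z^k$. So $\tau_k(X)>0$, and since $\mathrm{lc}_k(\ell_x^S)=\prod_{y\ne x}(x-y)^{-1}$,
\begin{equation}\label{eq:sigma}
\frac1{\tau_k(S)}=\sigma(S):=\sum_{x\in S}\ \prod_{y\in S\setminus\{x\}}\frac1{|x-y|}\quad(|S|=k+1),\qquad \frac1{\beta_k(X)}=\min_{S\subseteq X,\ |S|=k+1}\sigma(S).
\end{equation}
For $k=0$ we have $\tau_0=\beta_0=1$ and $\Gamma(n,0)=1$. For $k=1$, $\tau_1(X)=\min_a\max_{x\in X}|x-a|$ is the radius of the smallest disk containing $X$ and $\beta_1(X)$ is half the diameter of $X$; for $X=\Omega_3$ these are $1$ and $\sqrt3/2$, with ratio $\kappa_3$. If $Q$ is monic of degree $k$ and $t\neq0$, then $t^{-k}Q(a+tx)$ is monic of degree $k$ in $x$, and conversely. Hence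
\begin{equation}\label{eq:affine}
\tau_k(a+tX)=|t|^k\tau_k(X).
\end{equation}

A small set sees the origin as a very distant point, and the value of a polynomial at a distant point is governed by its leading coefficient. This transfers lower bounds from $\Gamma$ to $C$.

\begin{lemma}\label{lem:transfer}
$C(n,k)\ge\Gamma(n,k)$ for $1\le k\le n-1$.
\end{lemma}

\begin{proof}
Let $|X|=n$, let $Y\subseteq X$ with $|Y|\ge k+1$, and let $t>0$ be so small that $0\notin1+tX$. The substitution $P(x)=p(1+tx)$ is a bijection of $\mathcal{P}_k$ with $\|P\|_Y=\|p\|_{1+tY}$ and $p(0)=P(-1/t)$. By Lemma~\ref{lem:functional}(a),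
\[
\frac{t^k}{M_k(1+tY)}=\max\{|t^kP(-1/t)|: P\in\mathcal{P}_k,\ \|P\|_Y\le1\}.
\]
For $P=\sum_ia_ix^i$ we have $t^kP(-1/t)=(-1)^ka_k+\sum_{i<k}(-1)^ia_it^{k-i}$. The coefficients are bounded on the compact set $\|P\|_Y\le1$, so this tends to $(-1)^k\mathrm{lc}_k(P)$ uniformly as $t\downarrow0$, and the maximum tends to $1/\tau_k(Y)$. Thus $t^{-k}M_k(1+tY)\to\tau_k(Y)$. Applying this to $Y=X$ and to the finitely many subsets with $k+1$ points gives $R_k(1+tX)\to\tau_k(X)/\beta_k(X)$.
\end{proof}

\subsection*{Adding one point}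
The product construction below produces bad sets only for special pairs $(n,k)$. To reach all pairs we add points one at a time. A point far away costs one degree, since a good polynomial must have a zero near it. A point very close to an existing one changes almost nothing.

\begin{lemma}\label{lem:mono}
Let $1\le k\le n-1$. Then \textup{(a)} $\Gamma(n+1,k+1)\ge\Gamma(n,k)$ and \textup{(b)} $\Gamma(n+1,k)\ge\Gamma(n,k)$. Consequently $\Gamma(n,k)\ge\Gamma(n_0,k_0)$ whenever $k\ge k_0\ge1$ and $n-k\ge n_0-k_0\ge1$.
\end{lemma}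

\begin{proof}
Let $|X|=n$.

(a) Let $X$ lie in the disk $|x|\le\rho$ and let $\xi>\rho$ be real. For $Y\subseteq X$ with $|Y|\ge k+1$ we claim that
\begin{equation}\label{eq:far}
\frac{\xi-\rho}{1+(\rho/\xi)^k}\,\tau_k(Y)\ \le\ \tau_{k+1}(Y\cup\{\xi\})\ \le\ (\xi+\rho)\,\tau_k(Y).
\end{equation}
For the upper bound take $P$ optimal for $\tau_k(Y)$; then $(x-\xi)P(x)$ is monic of degree $k+1$, vanishes at $\xi$, and has modulus at most $(\xi+\rho)\tau_k(Y)$ on $Y$. For the lower bound take $P$ optimal for $\tau=\tau_{k+1}(Y\cup\{\xi\})$. It need not vanish at $\xi$, so we correct it by a term of degree $k$ that is small on $Y$: the polynomial $P(x)-P(\xi)(x/\xi)^k$ is monic of degree $k+1$ and vanishes at $\xi$, so it equals $(x-\xi)P_1(x)$ with $P_1$ monic of degree $k$. On $Y$ we have $|P_1|\le\tau(1+(\rho/\xi)^k)/(\xi-\rho)$, and $\tau_k(Y)\le\|P_1\|_Y$.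

Since $k\ge1$, we have $(\rho/\xi)^k\to0$, and \eqref{eq:far} gives $\tau_{k+1}(Y\cup\{\xi\})/\xi\to\tau_k(Y)$ as $\xi\to\infty$. In particular $\tau_{k+1}(X\cup\{\xi\})/\xi\to\tau_k(X)$. Now let $S\subseteq X\cup\{\xi\}$ have $k+2$ points. If $S=Y\cup\{\xi\}$, then $\tau_{k+1}(S)/\xi\to\tau_k(Y)$, and every $Y\subseteq X$ with $k+1$ points occurs. If $\xi\notin S$, then $\tau_{k+1}(S)$ does not depend on $\xi$ and $\tau_{k+1}(S)/\xi\to0$. Hence $\beta_{k+1}(X\cup\{\xi\})/\xi\to\beta_k(X)$, and the ratio $\tau_{k+1}/\beta_{k+1}$ for $X\cup\{\xi\}$ tends to $\tau_k(X)/\beta_k(X)$.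

(b) Fix $x_1\in X$, add a point $x'\notin X$ and let $x'\to x_1$. Always $\tau_k(X\cup\{x'\})\ge\tau_k(X)$. Let $S\subseteq X\cup\{x'\}$ have $k+1$ points. If $x'\notin S$, then $\tau_k(S)\le\beta_k(X)$. If $x'\in S$ and $x_1\notin S$, then $\sigma(S)$ is continuous in $x'$ at $x_1$, so $\tau_k(S)\to\tau_k((S\setminus\{x'\})\cup\{x_1\})\le\beta_k(X)$. If $x',x_1\in S$, then the term of $x_1$ in $\sigma(S)$ is $|x_1-x'|^{-1}$ times a positive number independent of $x'$, so $\tau_k(S)\to0$. Hence $\limsup\beta_k(X\cup\{x'\})\le\beta_k(X)$, and the lower limit of the ratio is at least $\tau_k(X)/\beta_k(X)$.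

For the last statement apply (a) $k-k_0$ times, which preserves $n_0-k_0$, and then (b) $(n-k)-(n_0-k_0)$ times.
\end{proof}

\subsection*{The product construction}
The next lemma is the general form of Section~\ref{sec:nine}: $d$ clusters, each a small copy of an arbitrary set $X$. The new degree $K$ satisfies $K+1=d(k+1)-1$, one point short of $k+1$ points in every cluster. For $X=\{0\}$ and $k=0$ the construction returns $\Omega_d$ with degree $d-2$.

\begin{lemma}\label{lem:product}
Let $d\ge2$, $0\le k\le n-1$ and $K=d(k+1)-2$. Then $\Gamma(dn,K)\ge\kappa_d\,\Gamma(n,k)$.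
\end{lemma}

\begin{proof}
Let $|X|=n$. Let $g(u)=(1+u)^{1/d}$ be the principal root, which is analytic for $|u|<1$ with $g(0)=1$ and $g'(0)=1/d$. For small $\varepsilon>0$ put
\[
X_\varepsilon=\{z: z^d\in1+\varepsilon X\}=\{\zeta g(\varepsilon x):\zeta\in\Omega_d,\ x\in X\}.
\]
This set has $dn$ points, is invariant under multiplication by elements of $\Omega_d$, and $0\le K\le dn-2$. All limits are as $\varepsilon\downarrow0$.

\emph{Lower bound for $\tau_K(X_\varepsilon)$.} Let $P$ be monic of degree $K=dk+(d-2)$ and put $\tilde P(z)=\frac1d\sum_{\zeta\in\Omega_d}\zeta^{-K}P(\zeta z)$. By invariance, $\|\tilde P\|_{X_\varepsilon}\le\|P\|_{X_\varepsilon}$. The coefficient of $z^i$ is multiplied by the mean of $\zeta^{i-K}$, so exactly the monomials with $i\equiv K\equiv d-2\pmod d$ survive, among them $z^K$. Thus $\tilde P(z)=z^{d-2}Q(z^d)$ with $Q$ monic of degree $k$. As $z$ runs through $X_\varepsilon$, $z^d$ runs through $1+\varepsilon X$, so by \eqref{eq:affine}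
\[
\tau_K(X_\varepsilon)\ge\min_{z\in X_\varepsilon}|z|^{d-2}\cdot\varepsilon^k\tau_k(X),\qquad\text{hence}\qquad \liminf\varepsilon^{-k}\tau_K(X_\varepsilon)\ge\tau_k(X).
\]

\emph{Upper bound for $\beta_K(X_\varepsilon)$.} A subset $S\subseteq X_\varepsilon$ with $K+1$ points has the form $\{\zeta g(\varepsilon x):\zeta\in\Omega_d,\ x\in Y_\zeta\}$, where $Y_\zeta\subseteq X$ and $\sum_\zeta|Y_\zeta|=d(k+1)-1$. There are finitely many families $(Y_\zeta)$, independent of $\varepsilon$, so it suffices to prove for each of them that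
\begin{equation}\label{eq:target}
\liminf\varepsilon^k\sigma(S)\ge\kappa_d/\beta_k(X).
\end{equation}
Since $g(u)-g(u')=(u-u')\int_0^1g'(u'+s(u-u'))\,ds$, two points $\zeta g(\varepsilon x)$, $\zeta g(\varepsilon x')$ of one cluster have distance $\frac\varepsilon d|x-x'|(1+o(1))$. Points of clusters $\zeta\ne\zeta'$ have distance $|\zeta-\zeta'|(1+o(1))$. So the term of $\zeta g(\varepsilon x)$ in $\sigma(S)$ is
\begin{equation}\label{eq:term}
(1+o(1))\Big(\frac d\varepsilon\Big)^{|Y_\zeta|-1}\prod_{x'\in Y_\zeta\setminus\{x\}}\frac1{|x-x'|}\ \prod_{\zeta'\ne\zeta}|\zeta-\zeta'|^{-|Y_{\zeta'}|}.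
\end{equation}

Suppose first that some $|Y_\zeta|\ge k+2$. Then a term \eqref{eq:term} of that cluster is at least a positive constant times $\varepsilon^{-(k+1)}$, so $\varepsilon^k\sigma(S)\to\infty$ and \eqref{eq:target} holds.

Otherwise all $|Y_\zeta|\le k+1$, and the sizes add up to $d(k+1)-1$. So $|Y_{\zeta_0}|=k$ for exactly one $\zeta_0$ and $|Y_\zeta|=k+1$ for $\zeta\ne\zeta_0$. For $\zeta\ne\zeta_0$ the last product in \eqref{eq:term} is $d^{-(k+1)}|\zeta-\zeta_0|$ by \eqref{eq:prod}, since one factor $|\zeta-\zeta_0|^{-1}$ is missing from the full $(k+1)$st power. Summing \eqref{eq:term} over $x\in Y_\zeta$, the cluster $\zeta$ contributes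
\[
(1+o(1))\Big(\frac d\varepsilon\Big)^{k}\sigma(Y_\zeta)\,d^{-(k+1)}|\zeta-\zeta_0|=(1+o(1))\,\varepsilon^{-k}\,\frac{|\zeta-\zeta_0|}{d}\,\sigma(Y_\zeta),
\]
and $\sigma(Y_\zeta)\ge1/\beta_k(X)$ by \eqref{eq:sigma}. We discard the terms of cluster $\zeta_0$, sum over $\zeta\ne\zeta_0$, and obtain \eqref{eq:target} from \eqref{eq:kappa}.

By \eqref{eq:sigma} and \eqref{eq:target}, $\limsup\varepsilon^{-k}\beta_K(X_\varepsilon)\le\beta_k(X)/\kappa_d$. Therefore $\liminf\tau_K(X_\varepsilon)/\beta_K(X_\varepsilon)\ge\kappa_d\,\tau_k(X)/\beta_k(X)$, and the lemma follows by taking the supremum over $X$.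
\end{proof}

\begin{remark}
The missing point is what produces the gain. For the degree $K+1$ one may take all $Y_\zeta$ equal to a set $Y$ with $\sigma(Y)=1/\beta_k(X)$; then \eqref{eq:term} and \eqref{eq:prod} give $\varepsilon^k\sigma(S)\to1/\beta_k(X)$, so $\liminf\varepsilon^{-k}\beta_{K+1}(X_\varepsilon)\ge\beta_k(X)$. The polynomial $z^{d-1}Q(z^d)$ with $Q$ optimal for $\tau_k(1+\varepsilon X)$ gives $\limsup\varepsilon^{-k}\tau_{K+1}(X_\varepsilon)\le\tau_k(X)$. So in degree $K+1$ the upper limit of the ratio is at most $\tau_k(X)/\beta_k(X)$.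
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
We start from $\Gamma(1,0)=1$.

(a) Lemma~\ref{lem:product} with $d=3$ leads from $(1,0)$ to $(3,1)$ and from $(3,1)$ to $(9,4)$, so $\Gamma(9,4)\ge\kappa_3^2=\frac43$. If $k\ge4$ and $n-k\ge5=9-4$, Lemmas~\ref{lem:transfer} and~\ref{lem:mono} give $C(n,k)\ge\Gamma(n,k)\ge\Gamma(9,4)\ge\frac43$, and $\frac43>\frac4\pi$ because $\pi>3$.

(b) Apply Lemma~\ref{lem:product} $r$ times with $d=4$. The pairs are $n_r=4^r$ and $k_r=4k_{r-1}+2$, $k_0=0$, that is,
\[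
k_r=\tfrac23(4^r-1),\qquad n_r-k_r=\tfrac13(4^r+2),\qquad\Gamma(n_r,k_r)\ge\kappa_4^{\,r}=(4^r)^\gamma .
\]
Given $(n,k)$, we have $q\ge1$, so there is a largest integer $r\ge0$ with $\frac23\,4^r\le q$. By maximality $\frac23\,4^{r+1}>q$, that is, $4^r>\frac38q$. If $r=0$, then $(3q/8)^\gamma<1\le C(n,k)$. If $r\ge1$, then $1\le k_r\le\frac23\,4^r\le q\le k$, and since $2\le4^r$ also $n_r-k_r\le\frac23\,4^r\le q\le n-k$. Lemmas~\ref{lem:transfer} and~\ref{lem:mono} give $C(n,k)\ge\Gamma(n_r,k_r)\ge(4^r)^\gamma\ge(3q/8)^\gamma$.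
\end{proof}

\begin{remark}
With a fixed $d$, $r$ steps give the factor $\kappa_d^{\,r}$ on $d^r$ points, which corresponds to the exponent $\log_d\kappa_d$. This is largest for $d=4$: by \eqref{eq:kappa}, $\log_2\kappa_2=0$, $\log_3\kappa_3<0.131$, $\log_5\kappa_5<0.130$, and $\log_d\kappa_d<\log_6(4/\pi)<0.135$ for $d\ge6$, while $\gamma>0.1357$.
\end{remark}

\section{The upper bound}\label{sec:upper}

An upper bound for $M_k(L)/B_k(L)$ requires a subset of $k+1$ points on which every $p\in\pi_k$ is nearly as large as it must be on $L$. A statement about every $p$ is certified by a dual object, namely weights that recover $p(0)$ from values of $p$, as at the end of Section~\ref{sec:basic}.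

\subsection*{The dual problem}
Let $L=\{\lambda_1,\dots,\lambda_n\}\subset\mathbb{C}\setminus\{0\}$ and $M=M_k(L)$. Call $c\in\mathbb{C}^n$ a \emph{rule} if
\begin{equation}\label{eq:rule}
\sum_{j=1}^nc_j\,p(\lambda_j)=p(0)\qquad\text{for all }p\in\mathcal{P}_k .
\end{equation}
Its support is $\{j:c_j\ne0\}$, and $\|c\|_1=\sum_j|c_j|$.

\begin{lemma}\label{lem:dual}
\begin{itemize}
\item[(a)] Every rule has $\|c\|_1\ge1/M$, and there is a rule with $\|c\|_1=1/M$. Such a rule is called \emph{optimal}.
\item[(b)] The support of every rule has at least $k+1$ elements.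
\item[(c)] If the support of a rule $c$ has $k+1$ elements, then $\|c\|_1\ge1/B_k(L)$.
\end{itemize}
\end{lemma}

\begin{proof}
If the support $J$ of a rule $c$ indexes the points of $S\subseteq L$ and $p\in\pi_k$, then $1=\sum_{j\in J} c_jp(\lambda_j)\le\|c\|_1\|p\|_S$. Minimizing over $p$ gives $1\le\|c\|_1M_k(S)$. Since $M_k(S)\le M$, this is the inequality in (a). If $|S|\le k$, then $M_k(S)=0$ (here the points must be nonzero), which is impossible; this is (b). If $|S|=k+1$, then $M_k(S)\le B_k(L)$; this is (c).

For the existence in (a), identify $\mathcal{P}_k$ with a subspace of $\mathbb{C}^n$, equipped with the maximum norm, through $p\mapsto(p(\lambda_j))_j$; this map is injective because $n\ge k+1$. By Lemma~\ref{lem:functional}(a) the functional $p\mapsto p(0)$ has norm $1/M$ on this subspace. By the Hahn--Banach theorem it extends to a linear functional on $\mathbb{C}^n$ with the same norm. Such a functional has the form $v\mapsto\sum_jc_jv_j$, and its norm with respect to the maximum norm is $\|c\|_1$.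
\end{proof}

\begin{remark}\label{rem:gmres}
An optimal rule $c$ also gives $\psi_k(A)=M$. Let $b_j$ be the coordinates of $b$ in an orthonormal basis of eigenvectors of $A$, so that $\|p(A)b\|^2=\sum_j|b_j|^2|p(\lambda_j)|^2\le\|p\|_L^2$ for $\|b\|=1$; hence $\psi_k(A)\le M$. For $|b_j|^2=|c_j|/\|c\|_1$ and any $p\in\pi_k$, the Cauchy--Schwarz inequality gives $1\le\sum_j|c_j|^{1/2}\,|c_j|^{1/2}|p(\lambda_j)|\le\|c\|_1\,\|p(A)b\|$, so $\|p(A)b\|\ge M$.
\end{remark}

By Lemma~\ref{lem:dual} it suffices to turn an optimal rule into a rule on $k+1$ points while losing only a factor $\sqrt{\min(n-k,k+1)}$ in the norm. We do this in two stages. The first shrinks the support to at most $2k+1$ points at no cost. The second removes the remaining surplus points at a cost that depends only on their number.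

\subsection*{An optimal rule on at most $2k+1$ points}
Multiplying the entries of a rule by nonnegative real factors changes the norm linearly. If there are more entries than real constraints, one can move along a line of such factors until an entry vanishes. The system \eqref{eq:rule} consists of $2k+2$ real equations; an extremal polynomial saves one of them.

\begin{lemma}\label{lem:support}
There is an optimal rule whose support has at most $2k+1$ elements.
\end{lemma}

\begin{proof}
Let $c$ be an optimal rule whose support $J$ is as small as possible, and suppose $|J|\ge2k+2$. Let $p^*\in\pi_k$ satisfy $\|p^*\|_L=M$. In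
\[
1=\sum_j\operatorname{Re}\,\big(c_jp^*(\lambda_j)\big)\le\sum_j|c_jp^*(\lambda_j)|\le\sum_jM|c_j|=1
\]
equality must hold term by term, so $c_jp^*(\lambda_j)=M|c_j|$ for all $j$. Extend $p^*$ to a basis $p^*,p_1,\dots,p_k$ of $\mathcal{P}_k$ and look for real numbers $a_j$, $j\in J$, with $\sum_{j\in J}a_jc_jp(\lambda_j)=0$ for each basis element $p$. For $p^*$ this is the single real equation $M\sum_ja_j|c_j|=0$; for $p_1,\dots,p_k$ it is $2k$ real equations. A homogeneous system of $2k+1$ real equations in at least $2k+2$ real unknowns has a solution $a\ne0$. Since $M>0$, we have $\sum_ja_j|c_j|=0$ with all $|c_j|>0$, so some $a_j$ is negative. Put $s=1/\max_j(-a_j)>0$. Then all $1+sa_j\ge0$ and at least one is $0$. The vector with entries $c_j(1+sa_j)$ on $J$ and $0$ elsewhere is a rule, its norm is $\sum_j|c_j|(1+sa_j)=\|c\|_1$, and its support is smaller than $J$, a contradiction.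
\end{proof}

\begin{remark}\label{rem:real}
If $L\subset\mathbb{R}$, then $M_k(L)=B_k(L)$. Indeed, the real part of an optimal rule satisfies \eqref{eq:rule} for the monomials and has no larger norm, so there are real optimal rules; and taking real parts of the coefficients of $p^*$ gives a real extremal polynomial. Repeat the proof above with a real optimal rule of smallest support and a real basis. There are now only $k+1$ real equations, so the support has at most $k+1$ elements, and Lemma~\ref{lem:dual} gives $1/M\ge1/B_k(L)$.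
\end{remark}

\subsection*{Removing the surplus points}

\begin{lemma}\label{lem:reduce}
Let $c$ be a rule whose support $J$ has $k+1+m$ elements, $m\ge0$. Then there is a rule $c'$ whose support has $k+1$ elements and $\|c'\|_1\le\sqrt{m+1}\,\|c\|_1$.
\end{lemma}

For each set $T\subset J$ of $m$ indices there is a rule $c^{(T)}$ supported in $J\setminus T$, but it is large when $T$ is badly chosen, and no choice of $T$ is canonical. We show instead that a weighted average over all $T$ is small. The entries of $c^{(T)}$ are quotients of determinants with a common denominator, so the squared modulus of that denominator is the weight to use. Sums of squared determinants are evaluated by the Cauchy--Binet formula, which is an $\ell^2$ statement; a diagonal scaling links it to the $\ell^1$ norm. For a matrix or vector $W$ with rows indexed by $J$, let $W_T$ consist of the rows indexed by $T$. We recall: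
\begin{itemize}
\item \emph{Cauchy--Binet.} If $W$ has $h\le|J|$ columns, then $\det(W^*W)=\sum_{|T|=h}|\det W_T|^2$.
\item \emph{Schur complement.} If $F$ is an invertible matrix, $f$ a column, $g$ a row and $\delta$ a number, then $\det\begin{pmatrix}F&f\\ g&\delta\end{pmatrix}=\det F\cdot(\delta-gF^{-1}f)$.
\end{itemize}

\begin{proof}[Proof of Lemma~\ref{lem:reduce}]
For $m=0$ take $c'=c$. Let $m\ge1$ and regard all vectors as elements of $\mathbb{C}^J$.

\emph{The candidates.} Let $\mathcal{K}=\{v\in\mathbb{C}^J:\sum_jv_jp(\lambda_j)=0\text{ for all }p\in\mathcal{P}_k\}$; adding an element of $\mathcal{K}$ to a rule gives a rule. The $k+1$ conditions for $p=1,z,\dots,z^k$ are linearly independent, since no nonzero $p\in\mathcal{P}_k$ vanishes at all $|J|\ge k+1$ points. So $\dim\mathcal{K}=m$. Let the columns of $V\in\mathbb{C}^{J\times m}$ be a basis of $\mathcal{K}$. For $T\subset J$, $|T|=m$, the matrix $V_T$ is invertible: if $V_Tu=0$, then $v=Vu\in\mathcal{K}$ is supported on the $k+1$ indices of $J\setminus T$, testing with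 the Lagrange basis polynomials of the corresponding points gives $v=0$, and so $u=0$. Put
\[
c^{(T)}=c-VV_T^{-1}c_T .
\]
This is a rule that vanishes on $T$, and by Lemma~\ref{lem:dual}(b) its support is all of $J\setminus T$.

\emph{Scaling.} Let $D=\operatorname{diag}(|c_j|)_{j\in J}$, which is invertible because $J$ is the support of $c$. Put $\tilde V=D^{-1/2}V$, $y=D^{-1/2}c$ and $y^{(T)}=D^{-1/2}c^{(T)}$. Then $\|y\|_2^2=\sum_j|c_j|=\|c\|_1$. The scalings cancel in $\tilde V_T^{-1}y_T=V_T^{-1}c_T$, so $y^{(T)}=y-\tilde V\tilde V_T^{-1}y_T$. By the Cauchy--Schwarz inequality,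
\begin{equation}\label{eq:CS}
\|c^{(T)}\|_1=\sum_j|c_j|^{1/2}|y^{(T)}_j|\le\|c\|_1^{1/2}\,\|y^{(T)}\|_2 .
\end{equation}
It remains to find $T$ with $\|y^{(T)}\|_2^2\le(m+1)\|y\|_2^2$.

\emph{The case $m=1$.} Here $\tilde V$ is one column $\tilde v$, $T=\{i\}$, and $\tilde v_i\,y^{(T)}_j=\tilde v_iy_j-y_i\tilde v_j$. Expanding the squares,
\[
\sum_i|\tilde v_i|^2\,\|y^{(\{i\})}\|_2^2=\sum_{i,j}|\tilde v_iy_j-y_i\tilde v_j|^2=2\|\tilde v\|_2^2\|y\|_2^2-2|\tilde v^*y|^2\le2\|y\|_2^2\sum_i|\tilde v_i|^2,
\]
so some $i$ has $\|y^{(\{i\})}\|_2^2\le2\|y\|_2^2$.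

\emph{General $m$.} Let $W=[\tilde V\ \ y]$, a matrix with $m+1$ columns, and $G=\tilde V^*\tilde V$, which is positive definite. For $j\in T$ we have $y_j^{(T)}=0$. For $j\notin T$, with $\tilde V_j$ the $j$th row of $\tilde V$, the Schur complement formula gives
\[
|\det W_{T\cup\{j\}}|=|\det\tilde V_T|\cdot|y_j-\tilde V_j\tilde V_T^{-1}y_T|=|\det\tilde V_T|\cdot|y^{(T)}_j| .
\]
Each set $U\subseteq J$ with $m+1$ elements equals $T\cup\{j\}$ for exactly $m+1$ pairs $(T,j)$. Hence, by Cauchy--Binet,
\[
\sum_{|T|=m}|\det\tilde V_T|^2\,\|y^{(T)}\|_2^2=(m+1)\sum_{|U|=m+1}|\det W_U|^2=(m+1)\det(W^*W).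
\]
The Schur complement formula applied to $W^*W$ gives
\[
\det(W^*W)=\det G\cdot\big(\|y\|_2^2-y^*\tilde VG^{-1}\tilde V^*y\big)\le\det G\cdot\|y\|_2^2,
\]
a case of Fischer's inequality. Finally $\sum_T|\det\tilde V_T|^2=\det G>0$ by Cauchy--Binet. So the average of $\|y^{(T)}\|_2^2$ with weights $|\det\tilde V_T|^2/\det G$ is at most $(m+1)\|y\|_2^2$, and some $T$ satisfies $\|y^{(T)}\|_2^2\le(m+1)\|c\|_1$. By \eqref{eq:CS}, $c'=c^{(T)}$ has $\|c'\|_1\le\sqrt{m+1}\,\|c\|_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]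
By Lemmas~\ref{lem:support} and~\ref{lem:dual}(b) there is an optimal rule $c$ whose support has $N$ elements, $k+1\le N\le\min(n,2k+1)$. Lemma~\ref{lem:reduce} with $m+1=N-k$ gives a rule $c'$ on $k+1$ points, and by Lemma~\ref{lem:dual}(c),
\[
\frac1{B_k(L)}\le\|c'\|_1\le\sqrt{N-k}\,\|c\|_1=\frac{\sqrt{N-k}}{M_k(L)} .
\]
Since $N-k\le\min(n-k,k+1)$, the theorem follows.
\end{proof}

The bound $\sqrt{n-k}$ needs only $N\le n$; Lemma~\ref{lem:support} supplies the bound $\sqrt{k+1}$.

\begin{example}
Let $L=\Omega_d$, $d\ge3$, and $k=d-2$, as in Example~\ref{ex:roots}. The rule with all entries $1/d$ is optimal, $m=1$, and removing $\zeta_0$ gives the rule with entries $(1-\zeta/\zeta_0)/d$. Its norm $\kappa_d$ is the mean of $|\zeta-\zeta_0|$ over $\Omega_d$. The bound in \eqref{eq:CS} is the root mean square of the same numbers, which equals $\sqrt2$ because $\frac1d\sum_\zeta|\zeta-\zeta_0|^2=2$. In this example the whole gap between $\kappa_d$ and the bound $\sqrt{m+1}=\sqrt2$ of Lemma~\ref{lem:reduce} comes from the Cauchy--Schwarz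 step.
\end{example}

\begin{thebibliography}{1}
\bibitem{talk} \emph{On Ideal and Worst-case GMRES},
\texttt{http://www2.cs.cas.cz/semincm/lectures/2009-05-15-Tichy.pdf}
\end{thebibliography}
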